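# TeamLTL model checking: tilings hidden in the split operator

## 1. Traces, teams, and the synchronous semantics

Throughout, $AP$ is a finite nonempty set of atomic propositions and $\omega=\mathbb N=\{0,1,2,\dots\}$.

**Definition (trace, team).** A *trace* is an infinite sequence $t=t(0)t(1)t(2)\dots\in(2^{AP})^\omega$. Its suffix from position $i$ on is $t[i,\infty)$. A *team* is a set $T$ of traces, and $T[i,\infty)=\{t[i,\infty):t\in T\}$.

**Example.** Let $AP=\{p\}$ and let $z_n=\emptyset^n\{p\}\emptyset^\omega$ be the trace with $p$ exactly at position $n$. Put $Z=\{z_n:n\ge0\}$. Since $z_{n+1}[1,\infty)=z_n$ and $z_0[1,\infty)=\emptyset^\omega$, we get $Z[1,\infty)=Z\cup\{\emptyset^\omega\}$. Different traces may acquire the same suffix: $z_0[2,\infty)=z_1[2,\infty)$. For all teams $S$ and all $m,k$ we have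
$$\bigl(S[m,\infty)\bigr)[k,\infty)=S[m+k,\infty).\tag{1}$$

**Definition (TeamLTL).** Formulas are in negation normal form:
$$\varphi::=p\mid\neg p\mid\varphi\wedge\varphi\mid\varphi\vee\varphi\mid X\varphi\mid\varphi\,U\,\varphi\mid\varphi\,R\,\varphi\qquad(p\in AP).$$
A team $T$ satisfies formulas according to these clauses:

- $T\models p$ iff $p\in t(0)$ for all $t\in T$; $T\models\neg p$ iff $p\notin t(0)$ for all $t\in T$;
- $T\models\varphi\wedge\psi$ iff $T\models\varphi$ and $T\models\psi$;
- $T\models\varphi\vee\psi$ iff there are teams $T_1,T_2$ with $T_1\cup T_2=T$, $T_1\models\varphi$, $T_2\models\psi$ (the *split operator*);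
- $T\models X\varphi$ iff $T[1,\infty)\models\varphi$;
- $T\models\varphi\,U\,\psi$ iff there is $k\ge0$ with $T[k,\infty)\models\psi$ and $T[m,\infty)\models\varphi$ for all $m<k$;
- $T\models\varphi\,R\,\psi$ iff for all $k\ge0$: $T[k,\infty)\models\psi$, or $T[m,\infty)\models\varphi$ for some $m<k$.

The empty team satisfies every formula. We abbreviate, for some fixed $p\in AP$,
$$\top:=p\vee\neg p,\qquad\bot:=p\wedge\neg p,\qquad F\varphi:=\top\,U\,\varphi,\qquad G\varphi:=\bot\,R\,\varphi.$$

**Example.** Let $T=\{z_0,z_1\}$. The team satisfies $p\vee\neg p$ by the split $\{z_0\}\cup\{z_1\}$, but neither $p$ nor $\neg p$. It does not satisfy $Fp$, because at no single time do both traces have $p$: time is shared by the whole team. It does satisfy $Fp\vee Fp$, because after the split each part may choose its own time. So $\vee$ is neither Boolean disjunction nor idempotent.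

**Definition (closure).** $\mathrm{cl}(T)$ is the set of traces all of whose finite prefixes are prefixes of traces in $T$.

**Example.** $\mathrm{cl}(Z)=Z\cup\{\emptyset^\omega\}$: a trace with all its prefixes among prefixes of the $z_n$ has at most one $p$, and each prefix $\emptyset^m$ of $\emptyset^\omega$ is a prefix of $z_m$.

## 2. Kripke structures

**Definition (Kripke structure).** A Kripke structure is $K=(W,W_0,\delta,L)$ with a finite set $W$ of states, initial states $W_0\subseteq W$, a left-total relation $\delta\subseteq W\times W$, and a labelling $L:W\to2^{AP}$. The team $\mathrm{Traces}(K)$ consists of all $L(w_0)L(w_1)L(w_2)\dots$ for infinite paths $w_0w_1w_2\dots$ with $w_0\in W_0$ and $(w_i,w_{i+1})\in\delta$ for all $i$.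

**Example.** Let $K_0$ have states $\mathsf w,\mathsf h,\mathsf g$ with labels $\emptyset,\{p\},\emptyset$, initial states $\mathsf w,\mathsf h$, and transitions $\mathsf w\to\mathsf w$, $\mathsf w\to\mathsf h$, $\mathsf h\to\mathsf g$, $\mathsf g\to\mathsf g$. A path waits, is "here" once, and is then gone; or it waits forever. Thus $\mathrm{Traces}(K_0)=Z\cup\{\emptyset^\omega\}$.

**Definition (model checking).** The *TeamLTL model checking problem* asks, given a finite Kripke structure $K$ and a TeamLTL formula $\varphi$, whether $\mathrm{Traces}(K)\models\varphi$.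

## 3. Complexity classes and domino systems

Fix a computable pairing bijection $\langle\cdot,\cdot\rangle:\omega^2\to\omega$. For a sequence $f$, let $f|n$ be its prefix of length $n$. Instances of decision problems are coded by natural numbers.

**Definition (classes).** A set $A\subseteq\omega$ is $\Sigma^0_1$ if $a\in A\Leftrightarrow\exists n\,\rho(a,n)$ for a decidable $\rho$, and $\Pi^0_1$ if $a\in A\Leftrightarrow\forall n\,\rho(a,n)$. It is $\Sigma^1_1$ if $a\in A\Leftrightarrow\exists f\in\omega^\omega\,\forall n\,\rho(a,f|n)$ for a decidable $\rho$; this is the textbook normal form. Hardness and completeness always refer to many-one reductions: $A$ reduces to $B$ if there is a computable $g$ with $a\in A\Leftrightarrow g(a)\in B$.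

The halting problem is $\Sigma^0_1$-complete and its complement is $\Pi^0_1$-complete. So a problem that is hard for $\Sigma^0_1$ or for $\Pi^0_1$ is undecidable.

We also need $\Pi^0_1$ relations between infinite sequences.

**Definition ($\Pi^0_1$ relation).** $P\subseteq\omega^\omega\times(2^{AP})^\omega$ is $\Pi^0_1$ if there is a decidable $Q$ with
$$P(f,t)\iff\forall n\;Q(f|n,t|n).\tag{2}$$
A program for $Q$ is an *index* of $P$.

Equivalently, some oracle machine with oracle $(f,t)$ halts exactly when $P(f,t)$ fails. From $Q$, search for an $n$ with $\neg Q(f|n,t|n)$. From the machine, let $Q(u,w)$, for $|u|=|w|=n$, say that the machine does not halt within $n$ steps when it may read only positions below $n$ of $u,w$ (a request for a later position counts as not halting). In machine form we see that $\Pi^0_1$ is effectively closed under $\wedge$ (run both machines, halt if one halts), $\vee$ (halt if both halt), bounded quantifiers, $\forall k\in\omega$ (dovetail), and computable substitutions.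

**Example.** "$p\notin t(f(n))$ for all $n$" is $\Pi^0_1$: a machine searches for an $n$ with $p\in t(f(n))$.

**Definition (domino system, tiling).** A *domino system* is $(D,H,V)$ with $D$ a finite nonempty set of tiles and $H,V\subseteq D\times D$. A *tiling* is a map $\tau:\mathbb N^2\to D$ with $(\tau(i,j),\tau(i+1,j))\in H$ and $(\tau(i,j),\tau(i,j+1))\in V$ for all $i,j$. So $i$ is the column and $j$ the row.

**Example.** For $D=\{a,b\}$ and $H=V=\{(a,b),(b,a)\}$ the tilings are the two checkerboards; each has $a$ infinitely often in column $0$. For $H=\{(a,a),(b,b)\}$ and $V=\{(a,b),(b,b)\}$ rows are constant and $a$ can occur only in row $0$, so there are tilings, but none with $a$ infinitely often in column $0$.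

We use two cited facts.

- **Berger (1966).** Deciding whether a tiling exists is undecidable; in fact the problem is $\Pi^0_1$-hard.
- **Harel (J. ACM 33, 1986), recurring dominoes.** Given $(D,H,V)$ and $d^*\in D$, deciding whether there is a tiling of $\mathbb N^2$ with $\tau(0,j)=d^*$ for infinitely many $j$ is $\Sigma^1_1$-complete.

For the first fact it does not matter whether one tiles $\mathbb N^2$ or $\mathbb Z^2$. A tiling of $\mathbb Z^2$ restricts to $\mathbb N^2$. Conversely, if $\mathbb N^2$ can be tiled, then so can every square $\{-n,\dots,n\}^2$; the tilings of these squares, ordered by restriction, form an infinite finitely branching tree, and König's lemma gives a tiling of $\mathbb Z^2$.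

## 4. Is $\mathrm{Traces}(K)\models\varphi$ decidable?

The question, taken from "Logical Methods for the Hierarchy of Hyperlogics", is: **is TeamLTL model checking decidable?** The worry is the split operator. It may split the trace set in any way, and the two parts need not be the trace sets of any Kripke structures.

The answer is that it is undecidable, and its exact complexity can be determined.

**Theorem 1.** TeamLTL model checking is undecidable, even for formulas built from literals, $\wedge,\vee,F,G$.

**Theorem 2.** Under many-one reductions:

- (a) TeamLTL model checking is $\Sigma^1_1$-complete. Hardness already holds for literals, $\wedge,\vee,F,G$.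
- (b) For formulas without $U$ it is $\Pi^0_1$-complete. Hardness already holds for literals, $\wedge,\vee,R$.
- (c) For formulas without $R$ it is $\Sigma^0_1$-complete. Hardness already holds for literals, $\wedge,\vee,U$.

**Theorem 3.** For every team $T$ and formula $\varphi$: $T\models\varphi$ iff $\mathrm{cl}(T)\models\varphi$.

For example, by Theorem 3 no formula says "every trace of the team has $p$ at some time": $Z$ has this property, $\mathrm{cl}(Z)=Z\cup\{\emptyset^\omega\}$ does not, yet both satisfy the same formulas.

## 5. Split-free formulas, and where state sets stop describing teams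

Start with formulas that do not use $\vee$ (here $F$ and $G$ are read as primitive operators, with the meaning that Lemma 1 below confirms). For these, model checking is decidable. For $A\subseteq W$ let $\mathrm{Tr}(A)$ be the set of traces of paths that start in $A$, and let $\delta(A)$ be the set of successors of states in $A$. By left-totality, $\mathrm{Tr}(A)[1,\infty)=\mathrm{Tr}(\delta(A))$. So with $W_{k+1}=\delta(W_k)$ we have
$$\mathrm{Traces}(K)[k,\infty)=\mathrm{Tr}(W_k).$$
Whether $\mathrm{Tr}(A)\models\varphi$ is now computed for all $A\subseteq W$ by recursion on split-free $\varphi$. Literals, $\wedge$ and $X$ are clear. For $\varphi\,U\,\psi$, starting from $A$, the sequence $A,\delta(A),\delta^2(A),\dots$ has repetitions. If $k$ is a witness and $\delta^{k'}(A)=\delta^k(A)$ with $k'<k$, then $k'$ is also a witness, so it suffices to test $k<2^{|W|}$. For $\varphi\,R\,\psi$, if the condition fails at $k$ and $\delta^{k'}(A)=\delta^k(A)$ with $k'<k$, then it already fails at $k'$; again $k<2^{|W|}$ suffices. $F$ and $G$ are handled in the same way.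

On $K_0$ this is quick: $W_0=\{\mathsf w,\mathsf h\}$, $W_1=W_2=\dots=\{\mathsf w,\mathsf h,\mathsf g\}$, and $\mathrm{Tr}(W_1)=\mathrm{Tr}(W_0)=Z\cup\{\emptyset^\omega\}$. Every suffix team is the same team. It contains $z_0$, so $F\neg p$ fails, and it contains $z_1$, so $Fp$ fails.

The natural next move is to treat $\vee$ by splitting the state set: guess $A=A_1\cup A_2$ and continue. Sometimes this works: $\mathrm{Traces}(K_0)\models F\neg p\vee F\neg p$, with the traces from $\mathsf w$ (no $p$ at time $0$) in one part and the traces from $\mathsf h$, that is $\{z_0\}$ (no $p$ at time $1$), in the other. But consider $Xp\vee X\neg p$. The team satisfies it by the split $\{z_1\}\cup\{\text{the rest}\}$. The traces from $\mathsf w$ include both $z_1$ and $z_2$, so all of $\mathrm{Tr}(\{\mathsf w\})$ satisfies neither $Xp$ nor $X\neg p$; no split of the state set works. The induction breaks exactly here: after a split, the team is no longer of the form $\mathrm{Tr}(A)$, and nothing finite is left to carry through the recursion. In Section 11 we shall see a pair $K,\varphi$ for which every successful split has a part that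 is not the trace set of any Kripke structure.

## 6. Downward closure, flatness, and selecting a subteam

Four small facts do most of the work.

**Lemma 1.**

1. (Downward closure) If $T\models\varphi$ and $T'\subseteq T$, then $T'\models\varphi$.
2. $S[m,\infty)\models F\varphi$ iff $S[k,\infty)\models\varphi$ for some $k\ge m$, and $S[m,\infty)\models G\varphi$ iff $S[k,\infty)\models\varphi$ for all $k\ge m$.
3. (Flatness) If $\theta$ has no temporal operators, then $T\models\theta$ iff every $t\in T$ satisfies $\theta$ classically at position $0$.

*Proof.* (1) Induction on $\varphi$. Literals and $\wedge$ are clear. If $T=T_1\cup T_2$ is a split for $\varphi\vee\psi$, then $T'=(T_1\cap T')\cup(T_2\cap T')$ is one for $T'$. For the temporal operators use $T'[k,\infty)\subseteq T[k,\infty)$.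

(2) By (1) and equation (1) we may take $m=0$. Every team satisfies $\top$ (split by whether $p$ holds), which gives the claim for $F$. For $G$: a nonempty team never satisfies $\bot$, and suffix teams of nonempty teams are nonempty, so in $\bot\,R\,\varphi$ the second alternative never applies. If the team is empty, both sides hold.

(3) Induction on $\theta$; for $\theta_1\vee\theta_2$, if every trace satisfies one of the disjuncts, split according to which one, and conversely every trace lies in one of the parts. $\square$

**Definition (selection).** For $p\in AP$ put $[p]\varphi:=\neg p\vee\varphi$ and $[\neg p]\varphi:=p\vee\varphi$.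

**Lemma 2 (selection).** For a team $S$, $m\in\mathbb N$ and a literal $\ell$:
$$S[m,\infty)\models[\ell]\varphi\iff\{t\in S:t(m)\text{ satisfies }\ell\}[m,\infty)\models\varphi.$$

*Proof.* Let $Q=S[m,\infty)$ and let $Q_\ell$ be the set of members of $Q$ that satisfy $\ell$ at position $0$; this is the team on the right. If $Q=Q_1\cup Q_2$ where $Q_1$ satisfies the negation of $\ell$ and $Q_2\models\varphi$, then $Q_\ell\cap Q_1=\emptyset$, so $Q_\ell\subseteq Q_2$, and $Q_\ell\models\varphi$ by downward closure. Conversely, if $Q_\ell\models\varphi$, then $Q=(Q\setminus Q_\ell)\cup Q_\ell$ is a split as required. $\square$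

So $[\ell]$ throws away the traces that do not satisfy $\ell$ now. On $Z$ we have $Z\models G[p]\varphi$ iff $\{z_m\}[m,\infty)\models\varphi$ for all $m$. The quantifier over times inside $G$ has become a quantifier over the traces $z_m$: **time serves as an address**. Selections can be nested: in $G[x]G[y]\varphi$ we select at a time $i$ the traces with $x$, and then at a later time $j$, among those, the ones with $y$.

## 7. A tiling as one part of a split

Here is the plan. Suppose the trace set contains one trace $t_{i,j,d}$ for every cell $(i,j)$ and every tile $d$. A tiling $\tau$ picks one tile per cell, so it is a subset $S=\{t_{i,j,\tau(i,j)}\}$ of the trace set. One split operator quantifies existentially over such a subset and its complement $R$. Two conditions must then be forced by formulas: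

- on $S$: each cell has at most one tile, and neighboring cells match;
- on $R$: for each cell, at least one of its traces is missing from $R$. Since $S\cup R$ is everything, that trace is in $S$, and so each cell has at least one tile in $S$.

Both conditions are preserved when the team shrinks, as they must be by downward closure. "At least one trace at $(i,j)$ is in $S$" is not, so it cannot be said about $S$ directly; saying it through $R$ is what makes the construction possible.

Three things are needed.

First, single out a cell. Let $x$ hold exactly at time $i$ and $y$ exactly at time $j$ on $t_{i,j,d}$. Then nested selections $G[x]G[y]$ reach the cells with $i\le j$, and $G[y]G[x]$ those with $j\le i$.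

Second, look at two neighboring cells together. Let $\hat x$ hold at times $i-1$ and $i$. At time $i$, selecting $\hat x$ keeps the columns $i$ and $i+1$. To tell these two apart we record the parity of the column.

Third, say "all traces of this team carry the *same* tile". The formula $\bigvee_{d}d$ does not do this: by flatness it only says that each trace carries some tile. We need a Boolean "or" between whole-team statements. The formula $Fp$ hints at the way out: $F$ makes a single choice of time for the whole team. If every trace carries a common clock, choosing a time can mean choosing a disjunct.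

## 8. A Kripke structure producing the cell traces

Fix $(D,H,V)$ and let $M:=|D|+|D|^2\ge2$. The propositions are $x,\hat x,y,\hat y,p_x,p_y,o$, the tiles $d\in D$, and clock propositions $c_0,\dots,c_M$.

**Definition (cell traces).** For $i,j\in\mathbb N$ and $d\in D$, the trace $t_{i,j,d}$ is given as follows.

- $x$ holds exactly at position $i$; $\hat x$ holds exactly at the positions $m\in\{i-1,i\}$ with $m\ge0$. Likewise $y,\hat y$ with $j$.
- At all positions: $d$ holds and no other tile holds; $p_x$ holds iff $i$ is odd; $p_y$ holds iff $j$ is odd.
- At position $m$: $o$ holds iff $m$ is odd; $c_r$ holds iff $m\equiv r\bmod(M+1)$.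

The propositions in $D\cup\{p_x,p_y\}$ are called *constant*, because they never change along a trace.

**Step 1: define $K$.** The aim is a finite structure that guesses $i,j$ nondeterministically and guesses their parities in advance. States are tuples $(r,d,\pi,\rho,\alpha,\beta)$ with $r\in\mathbb Z_{2(M+1)}$, $d\in D$, $\pi,\rho\in\{0,1\}$ and $\alpha,\beta\in\{\mathsf w,\mathsf p,\mathsf h,\mathsf g\}$ (wait, pre, here, gone), subject to:
$$\alpha=\mathsf h\Rightarrow r\equiv\pi\bmod2,\qquad\alpha=\mathsf p\Rightarrow r+1\equiv\pi\bmod2,$$
and the same for $\beta,\rho$. Initial states have $r=0$ and $\alpha,\beta\in\{\mathsf w,\mathsf p,\mathsf h\}$. In a transition $r$ increases by $1$, the components $d,\pi,\rho$ stay unchanged, and $\alpha,\beta$ move independently along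
$$\mathsf w\to\mathsf w,\quad\mathsf w\to\mathsf p,\quad\mathsf p\to\mathsf h,\quad\mathsf h\to\mathsf g,\quad\mathsf g\to\mathsf g,$$
always to legal states. Labels: $x$ iff $\alpha=\mathsf h$; $\hat x$ iff $\alpha\in\{\mathsf p,\mathsf h\}$; $y,\hat y$ likewise from $\beta$; $d$; $p_x$ iff $\pi=1$; $p_y$ iff $\rho=1$; $o$ iff $r$ is odd; and $c_{r\bmod(M+1)}$.

The relation is left-total, because $\mathsf w\to\mathsf w$, $\mathsf p\to\mathsf h$, $\mathsf h\to\mathsf g$, $\mathsf g\to\mathsf g$ always lead to legal states (for $\mathsf p\to\mathsf h$, the constraint at $\mathsf p$ is exactly the constraint at $\mathsf h$ one step later). The modulus $2(M+1)$ is divisible by both $2$ and $M+1$, so $o$ and the $c_r$ are correct at every position.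

**Step 2: determine the traces.** We want to know $T:=\mathrm{Traces}(K)$. Along a path, $\alpha$ either waits forever, so that $x,\hat x$ never occur, or reaches $\mathsf h$ exactly once, at some position $i$. In the second case, if $i\ge1$ then $\alpha=\mathsf p$ at $i-1$, because $\mathsf h$ is entered only from $\mathsf p$; if $i=0$ the path starts in $\mathsf h$. Legality gives $\pi\equiv i$. Conversely every $i$ occurs, with $\pi=i\bmod2$. The same holds for $\beta$ and $j$. Hence
$$T=\{t_{i,j,d}:i,j\in\mathbb N,\ d\in D\}\cup J,\tag{3}$$
where on each trace of $J$ ("junk") either $x,\hat x$ never occur or $y,\hat y$ never occur. On all traces of $T$, junk included, $o$ and the $c_r$ depend only on the position, and the constant propositions do not change.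

**Example.** The trace $t_{2,0,d}$ comes from $\pi=\rho=0$, $\alpha=\mathsf w,\mathsf p,\mathsf h,\mathsf g,\mathsf g,\dots$ and $\beta=\mathsf h,\mathsf g,\mathsf g,\dots$. It has $\hat x$ at $1,2$, $x$ at $2$, and $y,\hat y$ at $0$.

## 9. Boolean disjunction by a clock

Call a team $S$ *clocked* if on each of its traces, $c_r$ holds at position $n$ iff $n\equiv r\bmod(M+1)$ for all $n$ and all $r\le M$, and the constant propositions do not change along the trace. Every subset of $T$ is clocked.

**Definition.** Let $\theta_1,\dots,\theta_q$, $1\le q\le M$, be propositional formulas over the constant propositions. Put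
$$A:=\neg c_0\wedge\bigwedge_{r=1}^M[c_r]\,\theta_{\min(r,q)},\qquad{\bigsqcup_a}^{F}\theta_a:=F\,A,\qquad{\bigsqcup_a}^{R}\theta_a:=G\,[c_1]\,(A\,R\,\neg c_0).$$

The first version uses $F$. The second achieves the same with $R$ only, as needed for Theorem 2(b).

**Lemma 3.** Let $S$ be clocked and $Q=S[m,\infty)$. Then $Q\models\bigsqcup^F_a\theta_a$ iff $Q\models\bigsqcup^R_a\theta_a$ iff $Q\models\theta_a$ for some $a$.

*Proof.* If $Q=\emptyset$, all three hold. Let $Q\ne\emptyset$.

**Step 1: what $A$ says at one time.** Let $r$ be the residue of $m+k$ modulo $M+1$. All traces of $Q[k,\infty)$ carry exactly the clock proposition $c_r$ at their first position. So $\neg c_0$ holds on $Q[k,\infty)$ iff $r\ne0$. For $r'\neq r$ the selection $[c_{r'}]$ leaves the empty team, so $[c_{r'}]\theta_{\min(r',q)}$ holds. For $r'=r$ the selection keeps everything. Finally $Q[k,\infty)\models\theta_a$ iff $Q\models\theta_a$, since $\theta_a$ is flat and only mentions constant propositions. Altogether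
$$Q[k,\infty)\models A\iff r\ne0\ \text{and}\ Q\models\theta_{\min(r,q)}.\tag{4}$$

**Step 2: the version with $F$.** As $k$ varies, all residues occur, and $\min(r,q)$ for $1\le r\le M$ runs through exactly $1,\dots,q$. So $Q\models FA$ iff $Q\models\theta_a$ for some $a$.

**Step 3: the version with $R$.** At times of residue $\ne1$ the team selected by $[c_1]$ is empty, and nothing is required. At a time of residue $1$ (there are such times) everything is selected, and $A\,R\,\neg c_0$ is evaluated on a nonempty team. At the offsets $0,\dots,M-1$ the residues are $1,\dots,M$, and $\neg c_0$ holds. At offset $M$ the residue is $0$, and $\neg c_0$ fails. So if $A\,R\,\neg c_0$ holds, then $A$ holds at some offset below $M$, and by (4) some $\theta_a$ holds on $Q$. Conversely let $Q\models\theta_a$ with $a\le q$. At offset $a-1\le M-1$ the residue is $a$, so $A$ holds there by (4). This settles the release condition for all offsets $k>a-1$; for $k\le a-1$, $\neg c_0$ holds. $\square$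

From now on $\bigsqcup$ stands for either version.

## 10. Formulas that force a tiling

Write $p_x^0:=\neg p_x$, $p_x^1:=p_x$, and similarly $p_y^s$. For $s\in\{0,1\}$ let

- $\mathsf{Hor}^s:=\bigsqcup$ of all $(p_x^s\wedge d)\vee(p_x^{1-s}\wedge d')$ with $(d,d')\in H$, and all $p_x^s\wedge d$ with $d\in D$;
- $\mathsf{Ver}^s:=\bigsqcup$ of all $(p_y^s\wedge d)\vee(p_y^{1-s}\wedge d')$ with $(d,d')\in V$, and all $p_y^s\wedge d$ with $d\in D$;
- $\mathsf{Miss}:=\bigsqcup_{d\in D}\neg d$.

Each list has at least one and at most $M$ members, so Lemma 3 applies. Define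
$$\begin{aligned}\Psi_S:=\;&G\big([\neg o][\hat x]G[y]\mathsf{Hor}^0\wedge[o][\hat x]G[y]\mathsf{Hor}^1\big)\ \wedge\ G[y]G\big([\neg o][\hat x]\mathsf{Hor}^0\wedge[o][\hat x]\mathsf{Hor}^1\big)\\\wedge\;&G\big([\neg o][\hat y]G[x]\mathsf{Ver}^0\wedge[o][\hat y]G[x]\mathsf{Ver}^1\big)\ \wedge\ G[x]G\big([\neg o][\hat y]\mathsf{Ver}^0\wedge[o][\hat y]\mathsf{Ver}^1\big),\\\Psi_R:=\;&G[x]G[y]\mathsf{Miss}\ \wedge\ G[y]G[x]\mathsf{Miss},\\\mathsf{Rec}:=\;&[x]\,G\,F\,[y]\,\neg d^*.\end{aligned}$$

For a team $S$ let $(\ast)_H(i,j)$ be the following condition: *either* there is $(d,d')\in H$ such that every $t_{i,j,d''}\in S$ has $d''=d$ and every $t_{i+1,j,d''}\in S$ has $d''=d'$; *or* there is $d\in D$ such that every $t_{i,j,d''}\in S$ has $d''=d$ and no $t_{i+1,j,d''}$ is in $S$. Let $(\ast)_V(i,j)$ be the same with $V$ and $(i,j+1)$ in place of $H$ and $(i+1,j)$. The second alternative covers the case of an absent neighbor; the first reduction does not need it, but Section 14 does.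

**Lemma 4.** Let $S,R\subseteq T$.

1. $S\models\Psi_S$ iff $(\ast)_H(i,j)$ and $(\ast)_V(i,j)$ hold for all $i,j$.
2. $R\models\Psi_R$ iff for all $i,j$ there is $d\in D$ with $t_{i,j,d}\notin R$.
3. $R\models\mathsf{Rec}$ iff $t_{0,j,d^*}\notin R$ for infinitely many $j$.

*Proof.* (1) Consider the first conjunct at a time $i$, and let $s=i\bmod2$. Since $o$ depends only on the position, of the two selections $[\neg o],[o]$ one keeps the whole team and the other leaves the empty team, which satisfies everything. What remains is $[\hat x]G[y]\mathsf{Hor}^s$ at time $i$. By Lemma 2 (twice) and Lemma 1(2), the first conjunct says: for all $i\le j$,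
$$S'[j,\infty)\models\mathsf{Hor}^s,\qquad S'=\{t\in S:\hat x\in t(i),\ y\in t(j)\}.\tag{5}$$
No junk trace is in $S'$, since junk lacks $\hat x$ or $y$ altogether. By definition of the cell traces, $\hat x\in t_{i',j',d''}(i)$ iff $i'\in\{i,i+1\}$, and $y\in t_{i',j',d''}(j)$ iff $j'=j$. So $S'$ consists of the $t_{i,j,d''}$ and the $t_{i+1,j,d''}$ that are in $S$. The former satisfy $p_x^s$, the latter $p_x^{1-s}$. By Lemma 3, (5) says that one of the listed formulas holds on $S'[j,\infty)$, and by flatness this means the following. The formula $(p_x^s\wedge d)\vee(p_x^{1-s}\wedge d')$ says that the column-$i$ traces in $S'$ carry $d$ and the column-$(i+1)$ traces carry $d'$. The formula $p_x^s\wedge d$ says that all traces in $S'$ are in column $i$ and carry $d$. This is exactly $(\ast)_H(i,j)$.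

In the second conjunct, $y$ is selected at time $j$ first and $\hat x$ at a time $i\ge j$. It says that the same team $S'$ satisfies $S'[i,\infty)\models\mathsf{Hor}^s$ with $s=i\bmod2$, for all $j\le i$; by the same argument this is $(\ast)_H(i,j)$. Together the two conjuncts cover all $(i,j)$.

The third conjunct selects $\hat y$ at time $j$, with $s=j\bmod2$, and then $x$ at a time $i\ge j$; the fourth selects $x$ at $i$ and then $\hat y$ at a time $j\ge i$. The selected team consists of the $t_{i,j,d''}$ (with $p_y^s$) and the $t_{i,j+1,d''}$ (with $p_y^{1-s}$) in $S$. As before this gives $(\ast)_V(i,j)$ for all $i,j$.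

(2) By selection, $\Psi_R$ says that for all $i,j$ the team $\{t\in R:x\in t(i),y\in t(j)\}$, which is the set of all $t_{i,j,d}\in R$, shifted to time $\max(i,j)$, satisfies $\mathsf{Miss}$. By Lemma 3 this means that for some $d$ all of its traces satisfy $\neg d$, that is, $t_{i,j,d}\notin R$.

(3) At time $0$, $[x]$ selects the traces of $R$ with $x$ at position $0$. The rest says: for every $m$ there is $j\ge m$ such that no selected trace with $y$ at position $j$ carries $d^*$. The selected traces with $y$ at $j$ are the $t_{0,j,d}\in R$. So the condition is $t_{0,j,d^*}\notin R$. $\square$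

**Proposition 5.** $T\models\Psi_S\vee\Psi_R$ iff $(D,H,V)$ has a tiling. $T\models\Psi_S\vee(\Psi_R\wedge\mathsf{Rec})$ iff it has a tiling with $d^*$ infinitely often in column $0$.

*Proof.* **Step 1: from a tiling to a split.** Given $\tau$, let $S=\{t_{i,j,\tau(i,j)}:i,j\in\mathbb N\}$ and $R=T\setminus S$. In $S$ each cell has exactly the tile $\tau(i,j)$, so $(\ast)_H$ and $(\ast)_V$ hold by their first alternatives. In $R$ the trace $t_{i,j,\tau(i,j)}$ is missing for every cell. If $\tau(0,j)=d^*$ for infinitely many $j$, then $t_{0,j,d^*}\notin R$ for these $j$. Apply Lemma 4.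

**Step 2: from a split to a tiling.** Let $T=S\cup R$ be a split. By Lemma 4(2), for all $i,j$ some $t_{i,j,d}$ is not in $R$, hence is in $S$. By $(\ast)_H(i,j)$ this $d$ is unique; call it $\tau(i,j)$. Since $t_{i+1,j,\tau(i+1,j)}\in S$, the second alternative of $(\ast)_H(i,j)$ is impossible, and the first gives $(\tau(i,j),\tau(i+1,j))\in H$. In the same way $(\ast)_V$ gives $(\tau(i,j),\tau(i,j+1))\in V$. If $R\models\mathsf{Rec}$, then for infinitely many $j$ we have $t_{0,j,d^*}\notin R$, so $t_{0,j,d^*}\in S$ and $\tau(0,j)=d^*$. $\square$

**Proof of Theorem 1 and of the hardness in Theorem 2(a),(b).** $K$ and the formulas are computable from $(D,H,V)$ and $d^*$.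

- With $\bigsqcup^F$, the formulas use only literals, $\wedge,\vee,F,G$. Proposition 5 reduces the existence of a tiling to model checking, which is therefore undecidable by Berger's theorem. This is Theorem 1.
- With $\bigsqcup^F$ and $\mathsf{Rec}$, Proposition 5 and Harel's theorem give $\Sigma^1_1$-hardness for literals, $\wedge,\vee,F,G$.
- With $\bigsqcup^R$, the formula $\Psi_S\vee\Psi_R$ uses only literals, $\wedge,\vee,R$, since $G\varphi=\bot\,R\,\varphi$. Berger's theorem gives $\Pi^0_1$-hardness in (b). $\square$

## 11. A split that no Kripke structure can produce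

We can now make the failure in Section 5 concrete. Take four tiles, which record the number $i-2j$ roughly: $\mathsf{neg}$ for values $<0$, $\mathsf{zero}$, $\mathsf{one}$, and $\mathsf{big}$ for values $\ge2$. One step to the right adds $1$, one step up subtracts $2$, so let
$$\begin{aligned}H&=\{(\mathsf{neg},\mathsf{neg}),(\mathsf{neg},\mathsf{zero}),(\mathsf{zero},\mathsf{one}),(\mathsf{one},\mathsf{big}),(\mathsf{big},\mathsf{big})\},\\V&=\{(\mathsf{neg},\mathsf{neg}),(\mathsf{zero},\mathsf{neg}),(\mathsf{one},\mathsf{neg}),(\mathsf{big},\mathsf{zero}),(\mathsf{big},\mathsf{one}),(\mathsf{big},\mathsf{big})\}.\end{aligned}$$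
Recording $i-2j$ gives a tiling with $\tau(0,0)=\mathsf{zero}$. It is the only one. Row $0$ is forced by $H$: $\mathsf{zero},\mathsf{one},\mathsf{big},\mathsf{big},\dots$. Suppose row $j$ is correct. In row $j+1$, the columns $i\le2j+1$ are $\mathsf{neg}$ by $V$. In column $2j+2$, $V$ allows $\mathsf{zero},\mathsf{one},\mathsf{big}$, and the left neighbor $\mathsf{neg}$ allows $\mathsf{neg},\mathsf{zero}$; so it is $\mathsf{zero}$, and $H$ forces the rest of the row.

Consider $\varphi:=(\Psi_S\wedge[x][y]\mathsf{zero})\vee\Psi_R$ on the structure $K$ of this domino system. The conjunct $[x][y]\mathsf{zero}$ says of $S$ that every $t_{0,0,d}\in S$ has $d=\mathsf{zero}$. As in Proposition 5, $T\models\varphi$, and in every split $T=S\cup R$ witnessing this, $t_{i,j,\mathsf{zero}}\in S$ iff $i=2j$.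

No such $S$ is $\mathrm{Traces}(K')$ for a Kripke structure $K'$. Suppose it were, with $n\ge1$ states in $K'$. Take a path $w_0w_1\dots$ of $K'$ with trace $t_{2n,n,\mathsf{zero}}$. Among $w_0,\dots,w_n$ two states agree, say $w_a=w_b$ with $a<b\le n$. Put $c=b-a\ge1$. The path $w_0\dots w_aw_{b+1}w_{b+2}\dots$ has a trace in $S\subseteq T$. On it $y$ occurs at $n-c$ (if $b=n$, because $w_a=w_b=w_n$), $x$ occurs at $2n-c$, and $\mathsf{zero}$ holds. So this trace is $t_{2n-c,\,n-c,\,\mathsf{zero}}$. But $2n-c\ne2(n-c)$, a contradiction.

## 12. Replacing splits by witnesses: Theorem 3 and the bound $\Sigma^1_1$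

For the upper bounds, a split looks dangerous: it is an existential quantifier over arbitrary *sets* of traces. The observation that removes it is this. Suppose satisfaction of each disjunct has been written as "there is a witness $f$ such that every trace $t$ passes a test $P(f,t)$". Once witnesses $f_1,f_2$ for the two disjuncts are fixed, the best split is known: put each trace wherever it passes. So the split only says that *each trace passes one of the two tests*. The remaining existential choices are times, and these are numbers.

For $f\in\omega^\omega$ write $(f)_k(n)=f(\langle k,n\rangle)$.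

**Proposition 6.** From $\varphi$ one can compute an index of a $\Pi^0_1$ relation $P_\varphi\subseteq\omega^\omega\times(2^{AP})^\omega$ such that for every team $T$:
$$T\models\varphi\iff\exists f\in\omega^\omega\ \forall t\in T:\ P_\varphi(f,t).\tag{6}$$

*Proof.* **Step 1: the definition.** By recursion on $\varphi$:

- $P_p(f,t):\Leftrightarrow p\in t(0)$ and $P_{\neg p}(f,t):\Leftrightarrow p\notin t(0)$.
- $P_{\varphi\wedge\psi}(f,t):\Leftrightarrow P_\varphi((f)_0,t)\wedge P_\psi((f)_1,t)$.
- $P_{\varphi\vee\psi}(f,t):\Leftrightarrow P_\varphi((f)_0,t)\vee P_\psi((f)_1,t)$.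
- $P_{X\varphi}(f,t):\Leftrightarrow P_\varphi(f,t[1,\infty))$.
- $P_{\varphi U\psi}(f,t)$: with $k=f(0)$ and $g(n)=f(n+1)$, we have $P_\psi((g)_k,t[k,\infty))$, and $P_\varphi((g)_m,t[m,\infty))$ for all $m<k$.
- $P_{\varphi R\psi}(f,t)$: for all $k$, with $a=(f)_0(k)$ and $g_k=((f)_1)_k$: if $1\le a\le k$ then $P_\varphi(g_k,t[a-1,\infty))$, otherwise $P_\psi(g_k,t[k,\infty))$.

These are $\Pi^0_1$, effectively in $\varphi$, by the closure properties in Section 3.

**Step 2: the equivalence.** Induction on $\varphi$, for all teams at once. A hypothesis about a team $T[m,\infty)$ reads: $T[m,\infty)\models\varphi$ iff there is $f$ with $P_\varphi(f,t[m,\infty))$ for all $t\in T$.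

Literals and $X$ are immediate. For $\wedge$, combine witnesses $f_0,f_1$ into the $f$ with $(f)_0=f_0$, $(f)_1=f_1$ and value $0$ elsewhere; conversely take the two components.

For $\vee$: if $T=T_1\cup T_2$ with $T_1\models\varphi$, $T_2\models\psi$ and witnesses $f_0,f_1$, combine them; each $t\in T$ lies in $T_1$ or $T_2$ and passes the corresponding test. Conversely, given $f$, let
$$T_1=\{t\in T:P_\varphi((f)_0,t)\},\qquad T_2=\{t\in T:P_\psi((f)_1,t)\}.$$
Then $T_1\cup T_2=T$, and by hypothesis $T_1\models\varphi$ and $T_2\models\psi$.

For $U$: if $k$ is as in the semantics, encode $k$ as $f(0)$, and witnesses for $T[k,\infty)\models\psi$ and for $T[m,\infty)\models\varphi$, $m<k$, as $(g)_k$ and $(g)_m$. Conversely, $f$ yields one $k$, the same for all $t\in T$, and witnesses for the required suffix teams.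

For $R$: if $T\models\varphi\,R\,\psi$, choose for each $k$ either $a=0$ and a witness $g_k$ for $T[k,\infty)\models\psi$, or $a=m+1$ with $m<k$ and a witness $g_k$ for $T[m,\infty)\models\varphi$. Encode all values $a$ in $(f)_0$ and all $g_k$ in $(f)_1$. Conversely, $f$ tells us for each $k$ which alternative holds, with a witness that serves all $t\in T$. $\square$

**Proof of Theorem 3.** Since $T\subseteq\mathrm{cl}(T)$, downward closure gives one direction. Now let $T\models\varphi$, and take $f$ from (6) and $Q_\varphi$ from (2). Let $t\in\mathrm{cl}(T)$. For each $n$ there is $t'\in T$ with $t'|n=t|n$, and $Q_\varphi(f|n,t'|n)$ holds, so $Q_\varphi(f|n,t|n)$ holds. Hence $P_\varphi(f,t)$ for all $t\in\mathrm{cl}(T)$, and $\mathrm{cl}(T)\models\varphi$ by (6). $\square$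

**Proof of membership in Theorem 2(a).** Write $P_\varphi(f,t)\Leftrightarrow\forall n\,Q_\varphi(f|n,t|n)$ with $Q_\varphi$ decidable uniformly in $\varphi$. Let $\mathrm{Pref}_n(K)$ be the set of length-$n$ prefixes of traces of $K$. It is finite and computable: by left-totality, it consists of the label sequences of paths with $n$ states that start in an initial state. In (6) for $T=\mathrm{Traces}(K)$ we may exchange the universal quantifiers over $t$ and $n$, so
$$\mathrm{Traces}(K)\models\varphi\iff\exists f\,\forall n\ Q'(f|n),\qquad Q'(u):\Leftrightarrow\forall w\in\mathrm{Pref}_{|u|}(K):Q_\varphi(u,w).\tag{7}$$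
$Q'$ is decidable uniformly in $K$ and $\varphi$, so this is $\Sigma^1_1$. With Section 10, Theorem 2(a) is proved. $\square$

## 13. Bounded witnesses without $U$, finite witnesses without $R$

**Proof of membership in Theorem 2(b).** Without $U$, no unbounded time has to be guessed: in $\varphi\,R\,\psi$ the guess for $k$ is a number $a\le k$. We turn this into a computable bound on the witness and apply König's lemma.

**Step 1: the bound.** For $U$-free $\varphi$ compute a recursive $b_\varphi:\omega\to\omega$ such that (6) holds with $f$ restricted to $f\le b_\varphi$ pointwise: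

- $b=0$ for literals;
- for $\varphi\wedge\psi$ and $\varphi\vee\psi$: $b(\langle0,n\rangle)=b_\varphi(n)$, $b(\langle1,n\rangle)=b_\psi(n)$, and $0$ elsewhere;
- $b_{X\varphi}=b_\varphi$;
- for $\varphi\,R\,\psi$: $b(\langle0,k\rangle)=k$, $b(\langle1,\langle k,n\rangle\rangle)=\max(b_\varphi(n),b_\psi(n))$, and $0$ elsewhere.

Only "$\Rightarrow$" in (6) needs an argument, and there the witnesses constructed in Proposition 6 obey the bounds, by induction. For literals take $f=0$; for $\wedge,\vee,X$ this is clear, with unused values set to $0$. For $R$, the value $(f)_0(k)=f(\langle0,k\rangle)$ is $0$ or $m+1$ with $m<k$, so at most $k$; and $f(\langle1,\langle k,n\rangle\rangle)=g_k(n)$, where $g_k$ is a witness for $\varphi$ or for $\psi$.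

**Step 2: König's lemma.** By (7) and Step 1, with $b=b_\varphi$, $\mathrm{Traces}(K)\models\varphi$ iff $\exists f\le b\ \forall n\ Q'(f|n)$. The finite sequences $u$ bounded by $b$ for which $Q'(u|m)$ holds for all $m\le|u|$ form a finitely branching tree. It has an infinite branch iff it has nodes of every length, so the condition is equivalent to
$$\forall n\ \exists u\in\prod_{m<n}\{0,\dots,b(m)\}\ \forall m\le n\ Q'(u|m).$$
The inner quantifiers are bounded by computable bounds, so this is $\Pi^0_1$. With Section 10, Theorem 2(b) is proved. $\square$

**Proof of membership in Theorem 2(c).** Without $R$, finitely many times have to be guessed, so a witness is a single number, and the test reads only a finite part of the trace. We show: for $R$-free $\varphi$ there are, computably in $\varphi$, a computable $\ell_\varphi:\omega\to\omega$ and a decidable $P^*_\varphi(c,t)$, $c\in\omega$, depending only on $t|\ell_\varphi(c)$, with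
$$T\models\varphi\iff\exists c\ \forall t\in T:\ P^*_\varphi(c,t)\qquad\text{for every team }T.\tag{8}$$

- Literals: $\ell(c)=1$, and the test is $p\in t(0)$, respectively $p\notin t(0)$.
- $\varphi\wedge\psi$ and $\varphi\vee\psi$: with $c=\langle c_0,c_1\rangle$, the test is $P^*_\varphi(c_0,t)\wedge P^*_\psi(c_1,t)$, respectively with $\vee$, and $\ell(c)=\max(\ell_\varphi(c_0),\ell_\psi(c_1))$.
- $X\varphi$: the test is $P^*_\varphi(c,t[1,\infty))$, and $\ell(c)=\ell_\varphi(c)+1$.
- $\varphi\,U\,\psi$: read $c=\langle k,c'\rangle$ and decode $c'$ by iterated unpairing into $k+1$ numbers $c_0,\dots,c_k$. The test is $P^*_\psi(c_k,t[k,\infty))$ and $P^*_\varphi(c_m,t[m,\infty))$ for all $m<k$; $\ell(c)$ is the maximum of $k+\ell_\psi(c_k)$ and the $m+\ell_\varphi(c_m)$, $m<k$.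

The proof of (8) is the induction of Proposition 6 with these codes; in particular for $\vee$ one splits by $T_1=\{t\in T:P^*_\varphi(c_0,t)\}$ and $T_2=\{t\in T:P^*_\psi(c_1,t)\}$. Since the test depends only on $t|\ell_\varphi(c)$,
$$\mathrm{Traces}(K)\models\varphi\iff\exists c\ \forall w\in\mathrm{Pref}_{\ell_\varphi(c)}(K):\ P^*_\varphi(c,w),$$
and the part after $\exists c$ is decidable. So this is $\Sigma^0_1$. $\square$

It remains to prove hardness in (c).

## 14. Finite squares: $\Sigma^0_1$-hardness without $R$

Without $R$ there is no $G$, so we cannot visit all cells of $\mathbb N^2$. But we can let the formula choose a number $N$ and check an $(N+1)\times(N+1)$ square.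

**Definition (finite bordered tiling).** Input: $(D,H,V)$ and $D_L,D_R,D_B,D_C\subseteq D$. Question: are there $N\ge1$ and $\tau:\{0,\dots,N\}^2\to D$ that respects $H,V$ between neighbors inside the square, with $\tau(0,j)\in D_L$, $\tau(N,j)\in D_R$, $\tau(i,0)\in D_B$ for all $i,j\le N$, and $\tau(0,N)\in D_C$?

**Example.** Let $D=\{a,b\}$, $H=V=D\times D$, $D_L=\{a\}$, $D_R=\{b\}$, $D_B=D$. With $D_C=\{a\}$ there is a solution with $N=1$: column $0$ is $a$, column $1$ is $b$. With $D_C=\{b\}$ there is none, because $\tau(0,N)\in D_L\cap D_C=\emptyset$.

**Lemma 7.** The finite bordered tiling problem is $\Sigma^0_1$-hard.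

*Proof.* We reduce the halting problem for deterministic Turing machines started on the blank tape.

**Step 1: normalize the machine.** We want a machine $\mathcal M$ on a one-way infinite tape with cells $0,1,\dots$, started at cell $0$ in state $q_0$ on the blank tape, that never moves left from cell $0$ and that halts, if at all, in state $q_h$ at cell $0$. Given any machine (a left move at cell $0$ meaning "stay"), add a marked copy of each tape symbol. First replace the blank in cell $0$ by its marked copy without moving. Then simulate the machine, treating marked symbols like unmarked ones but keeping the mark, and replacing a left move on a marked symbol by "stay". When the original halts, walk left to the marked cell and enter $q_h$. The new machine halts iff the old one does. We let halting configurations repeat forever.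

**Step 2: local rule.** Let $\Gamma$ be the tape alphabet with blank $B$, $\mathcal Q$ the state set, and $\Sigma=\Gamma\cup(\mathcal Q\times\Gamma)$. Let $\sigma(i,j)\in\Sigma$ be the content of cell $i$ at time $j$, including the state if the head is there, and $\sigma(-1,j)=\#$. Since the head moves by at most one cell, there is a function $f:(\Sigma\cup\{\#\})\times\Sigma\times\Sigma\to\Sigma$ with
$$\sigma(i,j+1)=f(\sigma(i-1,j),\sigma(i,j),\sigma(i+1,j)).$$
(On triples that do not occur in a computation, $f$ is arbitrary.) Put $f(a,b,\#):=f(a,b,B)$.

**Step 3: the tiles.** Let $\sigma_0=(q_0,B)$, let $D=(\Sigma\cup\{\#\})\times\Sigma\times(\Sigma\cup\{\#\})$, and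

- $H=\{((a,b,c),(a',b',c')):a'=b,\ b'=c\}$ and $V=\{((a,b,c),(a',b',c')):b'=f(a,b,c)\}$;
- $D_L$, $D_R$, $D_C$ are the sets of $(a,b,c)$ with $a=\#$, with $c=\#$, and with $b\in\{q_h\}\times\Gamma$, respectively;
- $D_B=\{(\#,\sigma_0,B),(\sigma_0,B,B),(B,B,B),(\sigma_0,B,\#),(B,B,\#)\}$.

At time $j\le N$ the head is at a cell $\le j\le N$, and only cells $\le j-1$ may have been rewritten. Hence
$$\sigma(N+1,j)=B\quad\text{for all }j\le N.\tag{9}$$

**Step 4: halting gives a solution.** If $\mathcal M$ halts after $h$ steps, take $N=\max(h,1)$ and $\tau(i,j)=(\sigma(i-1,j),\sigma(i,j),\sigma(i+1,j))$, with the last component replaced by $\#$ when $i=N$. $H$ holds by construction. $V$ holds by the local rule; for $i=N$ use $f(a,b,\#)=f(a,b,B)$ and (9). $D_L$ and $D_R$ hold by construction. Row $0$ has contents $\sigma_0,B,B,\dots$, and as $N\ge1$ all its triples are in $D_B$. Finally $\sigma(0,N)\in\{q_h\}\times\Gamma$, because $N\ge h$ and the halting configuration repeats.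

**Step 5: a solution gives halting.** Let $\tau(i,j)=(a_{ij},b_{ij},c_{ij})$ be a solution. By $H$, $a_{i+1,j}=b_{ij}$ and $c_{ij}=b_{i+1,j}$ for $i<N$; by the borders, $a_{0j}=\#$ and $c_{Nj}=\#$. We show $b_{ij}=\sigma(i,j)$ for all $i,j\le N$, by induction on $j$. For $j=0$: the only element of $D_L\cap D_B$ is $(\#,\sigma_0,B)$, so $b_{00}=\sigma_0$. For $i\ge1$, $a_{i0}=b_{i-1,0}\in\Sigma$ is not $\#$, and all elements of $D_B$ with first component other than $\#$ have middle component $B$; so $b_{i0}=B$. For the step, $b_{i,j+1}=f(a_{ij},b_{ij},c_{ij})$ by $V$. Here $a_{ij}=\sigma(i-1,j)$ for all $i$, and $c_{ij}=\sigma(i+1,j)$ for $i<N$. For $i=N$ we have $c_{Nj}=\#$, which $f$ treats like $B=\sigma(N+1,j)$, by (9). So $b_{i,j+1}=\sigma(i,j+1)$. Hence $\sigma(0,N)=b_{0N}\in\{q_h\}\times\Gamma$, and $\mathcal M$ halts. $\square$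

**Step A: a structure whose traces carry an end mark.** We add to the cell traces a number $N$, at which checking stops. Let $K_1$ be $K$ with further propositions $e,\hat e,\iota$ and further components $\varepsilon\in\{0,1,2,3\}$ and $g\in\{0,1,2\}$, where $g=\min(\text{position},2)$. Labels: $\iota$ iff $g<2$; $\hat e$ iff $\varepsilon=1$; $e$ iff $\varepsilon=2$. Initially $\varepsilon=0$. The transitions on $\varepsilon$ are $0\to0$, $1\to2$, $2\to3$, $3\to3$, and $0\to1$, the last one only if the target state has $\alpha,\beta\in\{\mathsf h,\mathsf g\}$. Since $0\to0$ is always possible, $K_1$ is left-total.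

On a path where $e$ occurs, $\varepsilon$ becomes $1$ at some position $N$ and $2$ at $N+1$. As $\varepsilon=0$ at position $0$, $N\ge1$; and as $\alpha,\beta\in\{\mathsf h,\mathsf g\}$ at position $N$, both $x$ and $y$ have occurred by then. So the traces with $e$ are exactly the traces $t_{i,j,d,N}$ with $N\ge1$, $0\le i,j\le N$, $d\in D$: this is $t_{i,j,d}$ extended by $\hat e$ exactly at $N$, $e$ exactly at $N+1$, and $\iota$ exactly at $0,1$. Let
$$E_N=\{t_{i,j,d,N}:i,j\le N,\ d\in D\}$$
be the set of traces of $K_1$ with $e$ at $N+1$. All subsets of $\mathrm{Traces}(K_1)$ are clocked, so Lemma 3 applies to them.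

**Step B: a bounded $G$.** Put $G_e\varphi:=\varphi\,U\,e$. For $Q\subseteq E_N$ and $m\le N$:
$$Q[m,\infty)\models G_e\varphi\iff Q[m',\infty)\models\varphi\text{ for all }m\le m'\le N.\tag{10}$$
If $Q\neq\emptyset$, the only position at which $e$ holds on $Q$ is $N+1$, so the $U$ must be fulfilled exactly there. If $Q=\emptyset$, both sides hold. Note that inside a $G_e$ we are again at a position $m'\le N$, so (10) also applies to nested $G_e$.

**Step C: the formula.** Let $\Psi_S^e,\Psi_R^e$ be obtained from $\Psi_S,\Psi_R$ by replacing each explicitly written $G$ by $G_e$ and using $\bigsqcup=\bigsqcup^F$. Put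
$$\begin{aligned}\mathsf{Bd}:=\;&[x]\bigvee_{d\in D_L}d\ \wedge\ [y]\bigvee_{d\in D_B}d\ \wedge\ G_e[x][\hat e]\bigvee_{d\in D_R}d\ \wedge\ [x]\,G_e[y][\hat e]\bigvee_{d\in D_C}d,\\\Phi:=\;&F(\neg e\wedge\neg\iota)\ \vee\ (\Psi_S^e\wedge\mathsf{Bd})\ \vee\ \Psi_R^e,\end{aligned}$$
with empty disjunctions read as $\bot$. $\Phi$ uses only literals, $\wedge,\vee,U$. The first disjunct will choose $N$: the part $T_0$ of the split assigned to it must be free of $e$ at one common time, so it misses all of some $E_N$. The proposition $\iota$ prevents the choice of a time below $2$.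

**Step D: the meaning on $E_N$.** For $S,R\subseteq E_N$:

- $S\models\Psi_S^e$ iff $(\ast)_H(i,j)$ and $(\ast)_V(i,j)$ hold for all $i,j\le N$, read with $t_{i,j,d''}:=t_{i,j,d'',N}$ and with traces whose indices exceed $N$ absent.
- $R\models\Psi_R^e$ iff for all $i,j\le N$ there is $d$ with $t_{i,j,d,N}\notin R$.
- $S\models\mathsf{Bd}$ iff every $t_{i,j,d,N}\in S$ satisfies: $i=0\Rightarrow d\in D_L$; $j=0\Rightarrow d\in D_B$; $i=N\Rightarrow d\in D_R$; $(i,j)=(0,N)\Rightarrow d\in D_C$.

For the first two, repeat the proof of Lemma 4 with (10) in place of Lemma 1(2). The first conjunct of $\Psi_S^e$ now speaks about all $i\le j\le N$, the second about all $j\le i\le N$, and similarly for the others. The selected team consists of the traces in $S$ with indices $(i,j)$ or $(i+1,j)$, respectively $(i,j)$ or $(i,j+1)$, where for $i=N$, respectively $j=N$, the second kind does not exist. There is no junk in $E_N$. For $\mathsf{Bd}$: $[x]$ and $[y]$ at time $0$ select the traces with $i=0$, respectively $j=0$. Selecting $x$ and $\hat e$ at a time $m\le N$ leaves the empty team unless $m=N$, and for $m=N$ the traces with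 $i=N$. In the last conjunct the selected traces have $i=0$ and $j=N$. The disjunctions over tiles are flat.

**Step E: correctness.** *Claim:* $\mathrm{Traces}(K_1)\models\Phi$ iff the finite bordered tiling problem has a solution.

($\Leftarrow$) Given $N,\tau$, let $S=\{t_{i,j,\tau(i,j),N}:i,j\le N\}$, $R=E_N\setminus S$, and $T_0=\mathrm{Traces}(K_1)\setminus E_N$. At time $N+1\ge2$ no trace in $T_0$ has $e$ or $\iota$, so $T_0\models F(\neg e\wedge\neg\iota)$. The team $S$ satisfies $(\ast)_H(i,j)$ by the first alternative for $i<N$ and by the second for $i=N$, where the neighbor is absent; likewise $(\ast)_V$, with the second alternative for $j=N$. It satisfies $\mathsf{Bd}$ by the border conditions. In $R$ the trace $t_{i,j,\tau(i,j),N}$ is missing for all $i,j\le N$, so $R\models\Psi_R^e$.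

($\Rightarrow$) Let $\mathrm{Traces}(K_1)=T_0\cup S\cup R$ be a split for the three disjuncts. There is $k\ge2$ such that no trace in $T_0$ has $e$ at $k$: if $T_0\ne\emptyset$, take the time chosen for $F(\neg e\wedge\neg\iota)$, which is at least $2$ because $\iota$ holds at positions $0,1$ on every trace; if $T_0=\emptyset$, take $k=2$. Put $N=k-1\ge1$. All traces in $E_N$ have $e$ at $N+1=k$, so none is in $T_0$, and $E_N\subseteq S\cup R$. By downward closure, $S\cap E_N\models\Psi_S^e\wedge\mathsf{Bd}$ and $R\cap E_N\models\Psi_R^e$. Now argue as in Proposition 5. For each $i,j\le N$ some $t_{i,j,d,N}$ is not in $R$, hence is in $S$; by $(\ast)_H(i,j)$ this $d$ is unique, and we call it $\tau(i,j)$. For $i<N$ the trace $t_{i+1,j,\tau(i+1,j),N}$ is in $S$, so the second alternative of $(\ast)_H(i,j)$ is impossible and $(\tau(i,j),\tau(i+1,j))\in H$. For $j<N$ we get $(\tau(i,j),\tau(i,j+1))\in V$ in the same way. $\mathsf{Bd}$ gives the four border conditions. So $N,\tau$ is a solution. $\square$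

$K_1$ and $\Phi$ are computable from the input of the finite bordered tiling problem. With Lemma 7, model checking for formulas built from literals, $\wedge,\vee,U$ is $\Sigma^0_1$-hard. Together with Section 13 this proves Theorem 2(c) and completes the proof of Theorem 2. $\blacksquare$
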